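# Calibrations on Grassmann orbitopes that are not sums of squares of linear polynomials

## Theorems A and B on exact pairs $(k,n)$

**Theorem A.** For $1\le k\le n$ let $G_{k,n}\subset\wedge^k\mathbb R^n$ be the set of all $u_1\wedge\cdots\wedge u_k$ with $u_1,\dots,u_k$ orthonormal in $\mathbb R^n$, let $\mathcal G_{k,n}=\mathrm{conv}(G_{k,n})$, and let $I_{k,n}$ be the vanishing ideal of $G_{k,n}$. Call a linear function $\ell$ with maximal value $1$ on $\mathcal G_{k,n}$ a calibration, and call $(k,n)$ exact if for every calibration $\ell$ there are polynomials $h_1,\dots,h_m$ of degree at most $1$ with $1-\ell-\sum_i h_i^2\in I_{k,n}$. Then $(4,8)$ is not exact. Consequently $(k,n)$ is not exact whenever $4\le k\le n-4$.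

**Theorem B.**

1. If $\min(k,n-k)\le 2$, then $(k,n)$ is exact.
2. If $n\ge 9$ and $3\le k\le n-3$, or if $(k,n)=(4,8)$, then $(k,n)$ is not exact. Moreover, for no fixed $d$ is every $1-\ell$ ($\ell$ a calibration) a sum of squares of polynomials of degree $\le d$ modulo $I_{k,n}$, and $\mathcal G_{k,n}$ is not a spectrahedral shadow (a linear image of a spectrahedron).

Here is what these statements say. A point of $G_{k,n}$ is an oriented $k$-dimensional subspace of $\mathbb R^n$, encoded as a unit vector in $\wedge^k\mathbb R^n$. A calibration is a linear inequality $\ell\le 1$ that holds at all these points and is attained. One may ask whether each such inequality has an algebraic reason of the simplest kind, an identity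
$$1-\ell(p)=\sum_i h_i(p)^2\qquad(p\in G_{k,n}),\qquad \deg h_i\le 1 .$$
The problem, whose source is "Discrete Differential Geometry" (https://ems.press/content/serial-article-files/46561?nt=1), states that by computation this is so for all calibrations when $n\le 7$, and conjectures it for all $1\le k\le n$. Theorem A says that the conjecture is false, already for $4$-planes in $\mathbb R^8$. Theorem B is a supplement. With the quoted computation for $n\le7$, which we never use, it decides every pair except $(3,8)$ and its Hodge dual $(5,8)$. Those two are not settled here.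

## Simple $k$-vectors, calibrations, and squares on $G_{k,n}$

Let $V=\wedge^k\mathbb R^n$ with basis $e_I=e_{i_1}\wedge\cdots\wedge e_{i_k}$, $I=\{i_1<\dots<i_k\}\subseteq[n]$, and coordinates $p_I$. The inner product on $V$ makes the $e_I$ orthonormal, and on simple vectors $\langle u_1\wedge\cdots\wedge u_k,w_1\wedge\cdots\wedge w_k\rangle=\det(\langle u_i,w_j\rangle)$. So $G_{k,n}$, the orbit of $e_1\wedge\cdots\wedge e_k$ under $O(n)$, is the set of unit simple $k$-vectors. We write $G$ for it. It is compact, and $G=-G$ because we may replace $u_1$ by $-u_1$. Its convex hull $\mathcal G_{k,n}$ is the Grassmann orbitope, and $0\in\mathcal G_{k,n}$ since $0=\frac12p+\frac12(-p)$.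

The ideal $I_{k,n}$ consists of the Plücker relations plus the equation $\sum_Ip_I^2=1$. We use only that it is the vanishing ideal: a polynomial lies in $I_{k,n}$ exactly when it vanishes on $G$. So "modulo $I_{k,n}$" means "as functions on $G$". "SOS" means "a sum of squares of real polynomials". On complex spaces, polynomials are taken in the real and imaginary parts of the coordinates.

**Example 1.** $G_{1,n}$ is the unit sphere of $\mathbb R^n$. For $(2,4)$, a bivector $p$ is simple exactly when $p\wedge p=0$, that is, $p_{12}p_{34}-p_{13}p_{24}+p_{14}p_{23}=0$. Take $\ell=p_{12}+p_{34}$. Using this relation, on $G_{2,4}$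
$$1-\ell^2=\sum_Ip_I^2-p_{12}^2-p_{34}^2-2p_{12}p_{34}=(p_{13}-p_{24})^2+(p_{14}+p_{23})^2 .$$
So $\ell\le 1$, with equality at $e_1\wedge e_2$, and $\ell$ is a calibration. It is a sum of squares in the required sense, since
$$1-\ell=\tfrac12(1-\ell)^2+\tfrac12(1-\ell^2)=\tfrac12(1-\ell)^2+\tfrac12(p_{13}-p_{24})^2+\tfrac12(p_{14}+p_{23})^2\quad\text{on }G_{2,4}.$$

A spectrahedron is a set $\{x\in\mathbb R^N: T(x)\succeq 0\}$, with $T$ an affine map into symmetric matrices. A spectrahedral shadow is a linear image of one. For instance $\mathcal G_{1,2}$ is the unit disk, which is the spectrahedron of all $(x,y)$ for which $\begin{pmatrix}1+x&y\\y&1-x\end{pmatrix}\succeq0$.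

We need four small tools.

**(F0)** *A sum of squares of elements of an $N$-dimensional space of real functions is a sum of at most $N$ such squares.* Let $\phi=(\phi_1,\dots,\phi_N)^T$ be a basis and $g_i=\sum_\alpha c_{i\alpha}\phi_\alpha$. Then $\sum_ig_i^2=\phi^TC^TC\phi$, and the positive semidefinite $N\times N$ matrix $C^TC$ equals $B^TB$ with $B$ of size $N\times N$.

**(F1)** *If $(k,n)$ is exact, every affine-linear $A\ge0$ on $G$ is, on $G$, a sum of squares of polynomials of degree $\le1$.* Write $A=\alpha-\lambda$ with $\lambda$ linear and put $\mu=\max_G\lambda\le\alpha$. Since $G=-G$, $\mu\ge0$. If $\mu=0$, then $\lambda\le 0$ on $G=-G$, so $\lambda=0$ on $G$ and $A=\alpha\ge0$ is a constant. Otherwise $\lambda/\mu$ is a calibration, and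
$$A=(\alpha-\mu)+\mu\,(1-\lambda/\mu)$$
is a nonnegative constant plus a positive multiple of a sum of squares.

**(F2)** *For fixed $m,d$, the set of sums of squares of polynomials of degree $\le d$ in $m$ real variables is closed under coefficientwise limits.* Let $N$ be the dimension of the space of polynomials of degree $\le d$. By (F0) we may write $F_j=\sum_{i\le N}g_{j,i}^2\to F$. On the unit ball $g_{j,i}^2\le F_j$ is uniformly bounded. The supremum over the ball is a norm on a finite-dimensional space, so the $g_{j,i}$ stay in a compact set. Pass to a convergent subsequence.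

**(F3)** *Let $K$ be compact, and let $\phi_{1,t},\dots,\phi_{r,t}$ be continuous functions on $K$ that converge uniformly, as $t\to0^+$, to linearly independent $\phi_1,\dots,\phi_r$. If $\sup_K|\sum_jc_j(t)\phi_{j,t}|$ is bounded as $t\to0^+$, then so are the $c_j(t)$.* Let $\gamma>0$ be the minimum of $\sup_K|\sum_jc_j\phi_j|$ over $\max_j|c_j|=1$. Once $\sum_j\sup_K|\phi_{j,t}-\phi_j|\le\gamma/2$, we have $\sup_K|\sum_jc_j\phi_{j,t}|\ge\frac{\gamma}{2}\max_j|c_j|$.

## Lines, planes and their duals: proof of Theorem B(1)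

We do the cases $k=1$, $k=n$ and $k=2$ by hand. Together with Hodge duality they make up Theorem B(1).

**Step 1.** This step reduces to small $k$. For $1\le k<n$ the Hodge star is a linear isometry $\wedge^k\mathbb R^n\to\wedge^{n-k}\mathbb R^n$ that maps $G_{k,n}$ onto $G_{n-k,n}$. It therefore carries calibrations to calibrations and degree-$1$ squares to degree-$1$ squares. So if $\min(k,n-k)\le2$, we may assume $k=n$ or $k\le2$.

**Step 2.** This step settles $k=1$ and $k=n$. In both cases $G$ is the unit sphere of $V$. So $\ell=\langle u,\cdot\rangle$ with $|u|=1$, and $1-\ell=\frac12|p-u|^2=\frac12\sum_I(p_I-u_I)^2$ on $G$.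

**Step 3.** For $k=2$ this step brings $\ell$ to a normal form. A linear function on $\wedge^2\mathbb R^n$ is a skew form on $\mathbb R^n$. In a suitable orthonormal basis, $\ell=\sum_j\lambda_jp_{2j-1,2j}$ with $\lambda_j\ge0$. An orthogonal change of basis preserves $G$ and the degree of polynomials. Since $\lambda_j=\ell(e_{2j-1}\wedge e_{2j})\le1$, the vector $(\lambda_j)$ lies in a cube $[0,1]^m$, hence is a convex combination of vectors $v\in\{0,1\}^m$. Write $\ell_v=\sum_jv_jp_{2j-1,2j}$. Then $1-\ell$ is the corresponding convex combination of the $1-\ell_v$, and it is enough that each $1-\ell_v$ is a sum of squares. For $v=0$ this is $1=1^2$. Otherwise, after reordering the pairs, $\ell_v=\sum_{j\le r}p_{2j-1,2j}$.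

**Step 4.** This step writes down the squares for $\ell=\sum_{j\le r}p_{2j-1,2j}$. On $G$,
$$|p|^2-\ell^2=\sum_Ip_I^2-\sum_{j\le r}p_{2j-1,2j}^2-2\sum_{i<j\le r}p_{2i-1,2i}\,p_{2j-1,2j}.$$
The relation $p_{12}p_{34}=p_{13}p_{24}-p_{14}p_{23}$ holds with $(1,2,3,4)$ replaced by $(2i-1,2i,2j-1,2j)$, as a coefficient of $p\wedge p=0$. Exactly as in Example 1, each cross term combines with four of the $p_I^2$, and
$$|p|^2-\ell^2=\sum_{i<j\le r}\big[(p_{2i-1,2j-1}-p_{2i,2j})^2+(p_{2i-1,2j}+p_{2i,2j-1})^2\big]+\sum p_I^2,$$
where the last sum is over those $I$ that are neither $\{2j-1,2j\}$ with $j\le r$ nor used in the first sum. Finally $1-\ell=\frac12(1-\ell)^2+\frac12(|p|^2-\ell^2)$ on $G$. This proves Theorem B(1). $\blacksquare$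

One would like to continue to $k\ge3$ in the same way. Step 3 is where this stops: it needs a normal form. Linear functions on $\wedge^4\mathbb R^8$ form a space of dimension $70$, while $O(8)$ has dimension $28$. So a family of representatives for the orbits must have at least $42$ parameters, and no analog of $(\lambda_j)\in[0,1]^m$ is available. We therefore look for an obstruction: a subset of $G$ on which linear functions become polynomials of a kind for which nonnegative and SOS differ.

## A nonnegative quartic in $(a,b,r)$ that is not a sum of squares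

For $a=a_1+ia_2$, $b=b_1+ib_2\in\mathbb C$ and $r\in\mathbb R$ put
$$f^*(a,b,r)=1+2r^2+|ab-r^2|^2+2\,\mathrm{Re}(a\bar b)\tag{1}$$
$$=1+2r^2+r^4-2r^2(a_1b_1-a_2b_2)+(a_1^2+a_2^2)(b_1^2+b_2^2)+2(a_1b_1+a_2b_2).$$
It is nonnegative: $1+|ab-r^2|^2\ge2|ab-r^2|$, so $f^*\ge2|ab-r^2|+2r^2-2|ab|\ge0$. All the negative results rest on the following fact.

**Lemma 1.** *$f^*$ is not a sum of squares of polynomials in $a_1,a_2,b_1,b_2,r$.*

*Proof.* Suppose $f^*=\sum g_i^2$. Leading forms of squares cannot cancel, so $\deg g_i\le2$. For a monomial $m$ of degree $\le 2$ let $v_m$ be the vector of its coefficients in the $g_i$. The coefficient of a monomial $M$ in $f^*$ is $\sum_{mm'=M}\langle v_m,v_{m'}\rangle$, over ordered pairs of monomials of degree $\le2$. Let $x$ be any of $a_1,a_2,b_1,b_2$. We compare coefficients.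

* $x^4$: $|v_{x^2}|^2=0$, so $v_{x^2}=0$.
* $x^2$: $|v_x|^2+2\langle v_1,v_{x^2}\rangle=0$, so $v_x=0$.
* $r^2x^2$: $|v_{rx}|^2+2\langle v_{r^2},v_{x^2}\rangle=0$, so $v_{rx}=0$.
* $1$, $a_1^2b_1^2$, $a_2^2b_2^2$: since $v_{x^2}=0$, these give $|v_1|=|v_{a_1b_1}|=|v_{a_2b_2}|=1$.
* $a_1b_1$ and $a_2b_2$: since $v_x=0$, these give $\langle v_1,v_{a_1b_1}\rangle=\langle v_1,v_{a_2b_2}\rangle=1$. By the equality case of Cauchy–Schwarz for unit vectors, $v_{a_1b_1}=v_1=v_{a_2b_2}$.
* $r^2a_1b_1$ and $r^2a_2b_2$: since $v_{rx}=0$, these give $\langle v_{r^2},v_{a_1b_1}\rangle=-1$ and $\langle v_{r^2},v_{a_2b_2}\rangle=+1$.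

The last two lines contradict each other. $\square$

**Remark 1.** A multiplier can change the answer. The polynomial $|b|^2f^*$ *is* a sum of squares:
$$|b|^2f^*=\big|b-\bar b(r^2-ab)\big|^2+r^2\,|b+\bar b|^2 .\tag{2}$$
Indeed, the first term on the right is $|b|^2+|b|^2|ab-r^2|^2-2r^2\mathrm{Re}(b^2)+2|b|^2\mathrm{Re}(a\bar b)$, and the second is $2r^2|b|^2+2r^2\mathrm{Re}(b^2)$. This remark will mark the place where the first attempt at $(4,8)$ breaks down.

## Complex planes in $\mathbb C^4$ and the Kähler form

Identify $\mathbb R^8=\mathbb C^4$ with complex structure $J$ and let $\omega(u,v)=\langle Ju,v\rangle$ (real inner product). A decomposable $\zeta=z\wedge w\in\wedge^2_{\mathbb C}\mathbb C^4$ spans a complex plane if it is nonzero. Put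
$$\kappa(\zeta)=z\wedge Jz\wedge w\wedge Jw\in\wedge^4\mathbb R^8,\qquad\text{for example }\ \kappa(e_1\wedge e_2)=e_1\wedge Je_1\wedge e_2\wedge Je_2 .$$

**Lemma 2.** *$\kappa(\zeta)$ depends only on $\zeta$, and $|\kappa(\zeta)|=|\zeta|^2$. For every real linear $L$ on $\wedge^4\mathbb R^8$, $L(\kappa(\zeta))$ is a Hermitian form in $\zeta$. Conversely, for every Hermitian form $H$ on $\wedge^2\mathbb C^4$ there is a real linear $L$ on $\wedge^4\mathbb R^8$ with $L(\kappa(\zeta))=H(\zeta)$ for all decomposable $\zeta$.*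

*Proof.* We pass to the complexification of $\mathbb R^8$, where $\kappa$ factors. Let $z'=\frac12(z-iJz)$. Then $z=z'+\bar z'$ and $Jz=iz'-i\bar z'$, so $z\wedge Jz=-2i\,z'\wedge\bar z'$, and
$$\kappa(\zeta)=(-2i)^2\,z'\wedge\bar z'\wedge w'\wedge\bar w'=4\,z'\wedge w'\wedge\bar z'\wedge\bar w'.$$
The map $z\mapsto z'$ is complex-linear, since $(Jz)'=iz'$. So $z'\wedge w'$, and with it the right side, depends only on $\zeta=z\wedge w$.

Extend $dz_a$ and $d\bar z_a$ complex-linearly. Then $dz_a(z')=z_a$, $d\bar z_a(z')=0$, $dz_a(\bar z')=0$, $d\bar z_a(\bar z')=\bar z_a$. For $|I|=|I'|=2$ the matrix of $dz_I\wedge d\bar z_{I'}$ on $z',w',\bar z',\bar w'$ is block-diagonal, so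
$$(dz_I\wedge d\bar z_{I'})(\kappa(\zeta))=4\,\zeta_I\bar\zeta_{I'} .$$
A form $dz_I\wedge d\bar z_{I'}$ with $|I|+|I'|=4$ of another type has three rows supported on two columns, so it vanishes on $\kappa(\zeta)$. Expanding a real $L$ in these complex forms and taking real parts shows that $L(\kappa(\zeta))$ is a Hermitian form. Conversely, for $H(\zeta)=\sum h_{II'}\zeta_I\bar\zeta_{I'}$ take $L=\mathrm{Re}\,\frac14\sum h_{II'}\,dz_I\wedge d\bar z_{I'}$.

For the norm, write $\zeta=c\,e\wedge f$ with $e,f$ unitary-orthonormal and $c\in\mathbb C$. Then $\kappa(\zeta)=(ce)\wedge J(ce)\wedge f\wedge Jf=|c|^2\,e\wedge Je\wedge f\wedge Jf$, and $e,Je,f,Jf$ are orthonormal over $\mathbb R$. $\square$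

The next lemma (Wirtinger's inequality) says that the complex planes are exactly the points of $G_{4,8}$ where one calibration equals $1$.

**Lemma 3.** *Let $\Omega=\frac12\omega^2$. Then $\Omega\le1$ on $G_{4,8}$, with equality exactly on $Z=\{\kappa(\zeta):\zeta\text{ decomposable},\ |\zeta|=1\}$.*

*Proof.* Let $\xi\in G_{4,8}$. A skew form on an oriented Euclidean $4$-space has a normal form. So there is an oriented orthonormal basis $u_1,\dots,u_4$ of the plane of $\xi$ in which $\omega$ restricts to $\lambda_1u_1^*\wedge u_2^*+\lambda_2u_3^*\wedge u_4^*$. (The sign of $\lambda_2$ absorbs the orientation.) Then $\Omega(\xi)=\lambda_1\lambda_2$, where $\lambda_1=\langle Ju_1,u_2\rangle$ and $\lambda_2=\langle Ju_3,u_4\rangle$ lie in $[-1,1]$. So $\Omega(\xi)\le1$. In case of equality $\lambda_1=\lambda_2=\sigma=\pm1$, so $u_2=\sigma Ju_1$, $u_4=\sigma Ju_3$ and $\xi=u_1\wedge Ju_1\wedge u_3\wedge Ju_3$. Since $u_3\perp u_1,Ju_1$, the vectors $u_1,u_3$ are unitary-orthonormal, and $\xi=\kappa(u_1\wedge u_3)\in Z$. Conversely, a point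 of $Z$ is $e\wedge Je\wedge f\wedge Jf$ with $e,f$ unitary-orthonormal (absorb the unit scalar in $e$). There $\omega$ vanishes between $\{e,Je\}$ and $\{f,Jf\}$, so $\Omega=\omega(e,Je)\,\omega(f,Jf)=1$. $\square$

So on $Z$ linear functions become Hermitian forms on decomposable $\zeta$, and we want such a form that is nonnegative and contains $f^*$. Let
$$H(\zeta)=|\zeta_{12}|^2+|\zeta_{34}|^2+|\zeta_{14}|^2+|\zeta_{23}|^2-2\,\mathrm{Re}(\zeta_{13}\bar\zeta_{24}).\tag{3}$$
On decomposables $\zeta\wedge\zeta=0$, that is, $\zeta_{12}\zeta_{34}+\zeta_{14}\zeta_{23}=\zeta_{13}\zeta_{24}$. Hence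
$$H\ge2|\zeta_{12}\zeta_{34}|+2|\zeta_{14}\zeta_{23}|-2|\zeta_{13}\zeta_{24}|\ge0 .$$
For $X\in\mathbb C^{2\times2}$ let $\zeta(X)=(e_1+x_{11}e_3+x_{12}e_4)\wedge(e_2+x_{21}e_3+x_{22}e_4)$. Its coordinates are
$$\zeta_{12}=1,\quad\zeta_{13}=x_{21},\quad\zeta_{14}=x_{22},\quad\zeta_{23}=-x_{11},\quad\zeta_{24}=-x_{12},\quad\zeta_{34}=\det X ,$$
so
$$f(X):=H(\zeta(X))=1+|\det X|^2+|x_{11}|^2+|x_{22}|^2+2\,\mathrm{Re}(x_{21}\bar x_{12}).\tag{4}$$
Setting $x_{11}=x_{22}=r\in\mathbb R$, $x_{12}=a$, $x_{21}=b$ gives $f=f^*(a,b,r)$. By Lemma 1, $f$ is not SOS.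

## The multiplier $|\zeta|^2$, and how scaling removes it

**A first attempt.** Take $L$ with $L(\kappa(\zeta))=H(\zeta)$. To extend nonnegativity from $Z$ to $G_{4,8}$, add a large multiple of $1-\Omega$, which is positive off $Z$. Compactness makes this work if $L>0$ on $Z$. But $H$ has zeros: at $x_{11}=x_{22}=0$, $x_{12}=1$, $x_{21}=-1$ we get $f=1+1-2=0$. So one adds a small constant $\delta$ and lets $\delta\to0$ later. If $(4,8)$ were exact, we could write $L+\delta+c(1-\Omega)=\sum(c_i+l_i)^2$ on $G_{4,8}$. On the points $\kappa(\zeta)/|\zeta|^2$ of $Z$ this becomes, after multiplication by $|\zeta|^4$,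
$$|\zeta|^2H(\zeta)+\delta|\zeta|^4=\sum_i\big(c_i|\zeta|^2+l_i(\kappa(\zeta))\big)^2 .$$
Letting $\delta\to0$ in the chart $\zeta(X)$ we learn that $|\zeta(X)|^2f(X)$ is SOS. This is not a contradiction: Lemma 1 concerns $f$, not a multiple of $f$, and multipliers matter. In fact, on decomposables,
$$|\zeta_{13}|^2H=|\zeta_{13}\bar\zeta_{12}-\bar\zeta_{13}\zeta_{34}|^2+|\zeta_{13}\bar\zeta_{14}-\bar\zeta_{13}\zeta_{23}|^2,$$
because $2|\zeta_{13}|^2\mathrm{Re}(\zeta_{13}\bar\zeta_{24})=2\,\mathrm{Re}\big(\zeta_{13}^2\,\overline{\zeta_{13}\zeta_{24}}\big)=2\,\mathrm{Re}\big(\zeta_{13}^2\,\overline{(\zeta_{12}\zeta_{34}+\zeta_{14}\zeta_{23})}\big)$. The real and imaginary parts of $\zeta_{13}\bar\zeta_{12}-\bar\zeta_{13}\zeta_{34}$ and of the other term are Hermitian forms. So $|\zeta_{13}|^2H$ is a sum of squares of Hermitian forms on decomposables, although $f$ is not SOS; identity (2) is the special case $x_{11}=x_{22}=r$, $x_{12}=a$, $x_{21}=b$. The attempt stops exactly at the factor $|\zeta|^2$.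

The way past it is to replace $H$ by forms $H_\delta$ that look like $f$ on an ever smaller neighborhood of $X=0$. There the multiplier $|\zeta(X)|^2$ is nearly $1$.

**Step 1.** This step defines the scaled forms. For $\delta>0$ let
$$H_\delta(\zeta)=H\big(\wedge^2\mathrm{diag}(1,1,\delta^{-1},\delta^{-1})\,\zeta\big).$$
This is a Hermitian form. It is $\ge0$ on decomposables, because the linear map preserves decomposability. The map sends $\zeta(X)$ to $\zeta(X/\delta)$, so $H_\delta(\zeta(X))=f(X/\delta)$. By Lemma 2 choose a real linear $L_\delta$ on $\wedge^4\mathbb R^8$ with $L_\delta(\kappa(\zeta))=H_\delta(\zeta)$.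

**Step 2.** This step extends nonnegativity from $Z$ to $G_{4,8}$. We claim that there is $c\ge0$, depending on $\delta$, such that
$$A_\delta:=L_\delta+\delta+c\,(1-\Omega)\ge0\quad\text{on }G_{4,8}.\tag{5}$$
On $Z$ we have $L_\delta+\delta\ge\delta>0$. So the compact set $\{p\in G_{4,8}:L_\delta(p)+\delta\le0\}$ is disjoint from $Z$, and by Lemma 3 the function $1-\Omega$ has a positive lower bound on it. Any large $c$ works on this set. Off it, both $L_\delta+\delta$ and $c(1-\Omega)$ are $\ge0$.

**Step 3.** This step turns exactness into polynomial identities in the chart. Suppose $(4,8)$ is exact. By (F1), $A_\delta=\sum_i(c_i+l_i)^2$ on $G_{4,8}$ with constants $c_i$ and linear $l_i$ (depending on $\delta$). At $\kappa(\zeta)/|\zeta|^2\in Z$ we have $\Omega=1$. Multiplying by $|\zeta|^4$,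
$$|\zeta|^2H_\delta(\zeta)+\delta|\zeta|^4=\sum_i\big(c_i|\zeta|^2+l_i(\kappa(\zeta))\big)^2\qquad(\zeta\ne0\text{ decomposable}).$$
Put $\zeta=\zeta(\delta Y)$. The coordinates of $\zeta(\delta Y)$ have degree $\le2$ in $Y$, and $l_i\circ\kappa$ is a Hermitian form in $\zeta$. So $|\zeta(\delta Y)|^2$ and $l_i(\kappa(\zeta(\delta Y)))$ are polynomials of degree $\le4$ in $Y$, and
$$|\zeta(\delta Y)|^2f(Y)+\delta|\zeta(\delta Y)|^4=\sum_ig_{\delta,i}(Y)^2,\qquad\deg g_{\delta,i}\le4 .\tag{6}$$

**Step 4.** This step lets $\delta\to0$ and reaches the contradiction. Since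
$$|\zeta(\delta Y)|^2=1+\delta^2\sum|y_{ij}|^2+\delta^4|\det Y|^2\to1$$
coefficientwise, the left side of (6) tends coefficientwise to $f(Y)$. By (F2), $f$ is SOS. Substituting $y_{11}=y_{22}=r$, $y_{12}=a$, $y_{21}=b$, also $f^*$ is SOS, against Lemma 1. So $(4,8)$ is not exact.

The argument shows a little more about where the failure is: for all sufficiently small $\delta$, $A_\delta$ is not a sum of squares of polynomials of degree $\le1$ on $G_{4,8}$, since otherwise we could run Step 4 along a sequence $\delta\to0$. With $\lambda=c\,\Omega-L_\delta$ and $\mu=\max_G\lambda$, the proof of (F1) then shows $\mu>0$ and that the calibration $\mu^{-1}(c\,\Omega-L_\delta)$ is not a sum of squares in the required sense.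

**Step 5.** This step passes to larger $(k,n)$; we state it so that it can be used again.

**Lemma 4.** *Let $(k',n')$ be $(k,n+1)$ or $(k+1,n+1)$. There are linear maps $\iota:\wedge^k\mathbb R^n\to\wedge^{k'}\mathbb R^{n'}$ and $\pi:\wedge^{k'}\mathbb R^{n'}\to\wedge^k\mathbb R^n$ with $\iota(G_{k,n})\subseteq G_{k',n'}$, $\pi\circ\iota=\mathrm{id}$ and $\pi(\mathcal G_{k',n'})=\mathcal G_{k,n}$. Consequently:*

* *if $\ell$ is a calibration on $\mathcal G_{k,n}$, then $\ell\circ\pi$ is one on $\mathcal G_{k',n'}$, and if $1-\ell\circ\pi$ is on $G_{k',n'}$ a sum of squares of polynomials of degree $\le d$, then so is $1-\ell$ on $G_{k,n}$;*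
* *if $\mathcal G_{k',n'}$ is a spectrahedral shadow, then so is $\mathcal G_{k,n}$.*

*Proof.* For $(k,n+1)$ let $\iota(q)=q$ and let $\pi$ be $\wedge^k$ of the orthogonal projection $\mathbb R^{n+1}\to\mathbb R^n$. For $(k+1,n+1)$ let $\iota(q)=e_{n+1}\wedge q$ and let $\pi$ be contraction with $e_{n+1}$, the adjoint of $\iota$ with values in $\wedge^k\mathbb R^n$. In both cases $\iota(G_{k,n})\subseteq G_{k',n'}$, and $\pi\circ\iota=\mathrm{id}$ because $\iota$ is isometric and $\pi$ is its adjoint.

Every element of $\pi(G_{k',n'})$ has the form $sg$ with $0\le s\le1$ and $g\in G_{k,n}$. In the first case $\pi$ maps simple vectors to simple vectors, and it drops the coordinates $p_I$ with $n+1\in I$, so it does not increase norms. In the second case a $(k+1)$-plane meets $e_{n+1}^\perp$ in dimension at least $k$. So it has an orthonormal basis $u_1,\dots,u_{k+1}$ with $u_2,\dots,u_{k+1}\perp e_{n+1}$. For simple $q$, expanding the determinant $\langle u_1\wedge\cdots\wedge u_{k+1},e_{n+1}\wedge q\rangle$ along the entries $\langle u_i,e_{n+1}\rangle$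 shows that contraction maps $\pm u_1\wedge\cdots\wedge u_{k+1}$ to $\pm\langle e_{n+1},u_1\rangle\,u_2\wedge\cdots\wedge u_{k+1}$.

Since $0\in\mathcal G_{k,n}$, all these $sg$ lie in $\mathcal G_{k,n}$, so $\pi(\mathcal G_{k',n'})\subseteq\mathcal G_{k,n}$. The other inclusion follows from $G_{k,n}=\pi(\iota(G_{k,n}))$. Hence $\ell\circ\pi$ and $\ell$ have the same maximum on the two orbitopes. If $1-\ell\circ\pi=\sum h_i^2$ on $G_{k',n'}$, then $1-\ell=\sum(h_i\circ\iota)^2$ on $G_{k,n}$, without increase of degree. The last assertion holds because a linear image of a spectrahedral shadow is one. $\square$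

With $d=1$, Lemma 4 says: if $(k,n+1)$ or $(k+1,n+1)$ is exact, then so is $(k,n)$. Starting from $(4,8)$, non-exactness propagates to every $(4+i,8+i+j)$ with $i,j\ge0$, that is, to all $4\le k\le n-4$ (take $i=k-4$, $j=n-k-4$). This proves Theorem A. $\blacksquare$

## Property (S): squares from one finite-dimensional space of analytic functions

Theorem B(2) rules out squares of every fixed degree and also semidefinite representations. Both are handled by one property.

**Definition.** The pair $(k,n)$ has property (S) if there is a finite-dimensional space $U$ of real functions on $G_{k,n}$ such that (i) every affine-linear $A\ge0$ on $G$ is a sum of squares of elements of $U$, and (ii) all elements of $U$ are real-analytic on some nonempty open subset of $G$.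

For example, an exact pair such as $(1,n)$ has (S): by (F1) let $U$ consist of the restrictions to $G$ of the polynomials of degree $\le1$. By (F0), in (i) at most $\dim U$ squares suffice. If $g\in O(n)$, then $U\circ g=\{u\circ g:u\in U\}$ also satisfies (i), because $A\circ g^{-1}$ is affine-linear and $\ge0$ on $G$ whenever $A$ is. Since $O(n)$ is transitive on $G$, the open set in (ii) may be assumed to contain any prescribed point.

**Lemma 5.** *(S) holds (a) if, for some fixed $d\ge1$, $1-\ell$ is a sum of squares of polynomials of degree $\le d$ modulo $I_{k,n}$ for every calibration $\ell$; (b) if $\mathcal G_{k,n}$ is a spectrahedral shadow.*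

*Proof of (a).* Let $U$ be the restrictions to $G$ of polynomials of degree $\le d$. The identity $A=(\alpha-\mu)+\mu(1-\lambda/\mu)$ from (F1) gives (i), and (ii) is clear.

*Proof of (b).* Let $\mathcal G_{k,n}=\pi(\{x:T(x)\succeq0\})$ with $T$ affine and $\pi$ linear.

**Step 1.** This step arranges an interior point. Choose a feasible $x_0$ (that is, $T(x_0)\succeq0$) where $T$ has maximal rank, and let $W=\ker T(x_0)$. For feasible $x$, the midpoint of $x_0$ and $x$ is feasible, and $\ker\frac12(T(x_0)+T(x))=W\cap\ker T(x)$ because both matrices are positive semidefinite. By maximality of the rank this kernel has dimension at least $\dim W$, so $W\subseteq\ker T(x)$. Hence all feasible points lie in the affine space $E=\{x:T(x)W=0\}$. Let $M$ be the compression of $T$ to $W^\perp$. For $x\in E$, $T(x)\succeq0$ if and only if $M(x)\succeq0$. Therefore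
$$\mathcal G_{k,n}=\pi(\{w\in E:M(w)\succeq0\}),\qquad M(w_0)\succ0\text{ for }w_0=x_0 .$$
$M$ does not have size $0$: otherwise $\mathcal G_{k,n}=\pi(E)$ is an affine space, hence a point by compactness, which is impossible since $G=-G$ and $0\notin G$.

**Step 2.** This step is a duality statement. *Let $g$ be an affine function on $E$ that is $\ge0$ on $\{M\succeq0\}$. Then $g$ lies in the convex cone $K=\{\langle B,M\rangle+c:B\succeq0,\ c\ge0\}$.* First, $K$ is closed. If $\langle B_j,M\rangle+c_j$ converges, then its values at $w_0$ are bounded, and $M(w_0)\succ0$ bounds $B_j$ and $c_j$; pass to a subsequence. Now suppose $g\notin K$. There is a linear functional $\phi$ on the affine functions on $E$ with $\phi\ge0$ on $K$ and $\phi(g)<0$. Evaluation at $w_0$ is $\ge0$ on $K$ and takes the value $1$ at the constant $1$, and $\phi(1)\ge0$. So adding a small multiple of it to $\phi$ we may assume $\phi(1)>0$, and then normalize $\phi(1)=1$. Such a $\phi$ is evaluation at a point $w\in E$. From $\langle B,M(w)\rangle\ge0$ for all $B\succeq0$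 we get $M(w)\succeq0$, while $g(w)=\phi(g)<0$, a contradiction.

**Step 3.** This step builds $U$. Fix a Euclidean norm on $E\cong\mathbb R^N$. For $p\in G$ let $w(p)$ be the element of minimal norm in the nonempty closed convex set $\{w\in E:\pi(w)=p,\ M(w)\succeq0\}$. Put $\Theta(p)=M(w(p))^{1/2}$ and $U=\mathrm{span}\{1,\Theta_{ij}\}$. Let $A\ge0$ be affine-linear on $G$. Then $A\ge0$ on $\mathcal G_{k,n}$, so $A\circ\pi\ge0$ on $\{M\succeq0\}$. By Step 2, $A\circ\pi=\langle B,M\rangle+c$ with $B\succeq0$, $c\ge0$. Evaluating at $w(p)$,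
$$A(p)=\langle B,\Theta(p)^2\rangle+c=\|B^{1/2}\Theta(p)\|_F^2+c ,$$
a sum of squares of elements of $U$. This is (i).

**Step 4.** This step verifies analyticity. The conditions that define the graph of $w(\cdot)$, and then that of $\Theta$ ($\Theta$ symmetric, $\Theta\succeq0$, $\Theta^2=M(w(p))$), are first-order formulas over the reals. By Tarski–Seidenberg $w(\cdot)$ and the $\Theta_{ij}$ are semialgebraic functions. For $k<n$ the map
$$\mathbb R^{k\times(n-k)}\to G,\qquad (x_{ij})\mapsto\text{normalization of }\textstyle\bigwedge_{i\le k}\big(e_i+\sum_jx_{ij}e_{k+j}\big),$$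
is a semialgebraic analytic chart of $G$ onto the open set $\{p_{1\dots k}>0\}$; the inverse is given by quotients $\pm p_I/p_{1\dots k}$. A semialgebraic function on an open semialgebraic subset of $\mathbb R^m$ is real-analytic on a dense open subset (Bochnak–Coste–Roy, *Real Algebraic Geometry*). Apply this to the finitely many $\Theta_{ij}$ in the chart and intersect the dense open sets. This gives (ii). (For $k=n$ the set $G$ consists of two points, and (ii) is empty.) $\square$

To use (S) we zoom in at a point, as in the scaling of the preceding section, but with analytic functions in place of polynomials. Give the variables weights $w\in\mathbb Z_{>0}^m$ and write $t^w\!\cdot Y=(t^{w_i}Y_i)_i$. The weighted order at $0$ of an analytic $u\not\equiv0$ is the least weighted degree that occurs in its Taylor series, and the terms of that degree form its initial form. For example, with weights $2,1$ for $A,B$ the function $u=A+B^2+B^3$ has order $2$ and initial form $A+B^2$; indeed $t^{-2}u(t^2A,tB)=A+B^2+tB^3$.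

**Lemma 6.** *Let $U'$ be a finite-dimensional space of real-analytic functions on a connected neighborhood of $0\in\mathbb R^m$, let $w$ be weights, and let $F_t\to F$ uniformly on the closed unit ball $\mathbb B$ as $t\to0^+$. Suppose that for small $t$ we have $F_t(Y)=\sum_iu_{t,i}(t^w\!\cdot Y)^2$ on $\mathbb B$ with $u_{t,i}\in U'$. Then $F=\sum_iP_i^2$ on $\mathbb B$ with polynomials $P_i$.*

*Proof.* By (F0) we may assume that the number of squares is at most $r=\dim U'$. We first choose a good basis. Filter $U'$ by weighted order at $0$. Only $0$ has infinite order, by analyticity. Elements of order $\ge d$ modulo those of order $>d$ inject, by taking the part of degree $d$, into the weighted-homogeneous polynomials of degree $d$. Lifting bases of these quotients gives a basis $u_1,\dots,u_r$ of $U'$, of orders $d_1,\dots,d_r$, with linearly independent initial forms $p_1,\dots,p_r$. The function $(t,Y)\mapsto u_j(t^w\!\cdot Y)$ is analytic near $\{0\}\times\mathbb B$, and the coefficient of $t^d$ in its expansion at $t=0$ is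 the part of $u_j$ of weighted degree $d$. By Taylor's formula in $t$, $t^{-d_j}u_j(t^w\!\cdot Y)\to p_j$ uniformly on $\mathbb B$.

Now write $u_{t,i}(t^w\!\cdot Y)=\sum_jc_{ij}(t)\,t^{-d_j}u_j(t^w\!\cdot Y)$. The $F_t$ are continuous for small $t$, hence $F$ is continuous, and the $F_t$ are uniformly bounded on $\mathbb B$. So are the $u_{t,i}(t^w\!\cdot Y)$, since their squares are $\le F_t$. By (F3) the $c_{ij}(t)$ are bounded. Along a subsequence with $c_{ij}(t)\to c_{ij}$, the limit is $F=\sum_iP_i^2$ with $P_i=\sum_jc_{ij}p_j$. $\square$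

## $(4,8)$ does not have (S)

Suppose it does, with $U$ analytic near $\kappa(e_1\wedge e_2)$. The analytic map $X\mapsto\kappa(\zeta(X))/|\zeta(X)|^2\in Z$ sends $0$ to this point. Let $U'$ be the pullback of $U$ along it, a finite-dimensional space of functions analytic on a ball about $X=0$. Apply (i) to $A_\delta$ from (5). On $Z$ the term $c(1-\Omega)$ vanishes, so
$$\frac{f(X/\delta)}{|\zeta(X)|^2}+\delta=\sum_iu_{\delta,i}(X)^2,\qquad u_{\delta,i}\in U'.$$
Put $X=\delta Y$. The left side becomes $f(Y)/|\zeta(\delta Y)|^2+\delta$, which tends to $f(Y)$ uniformly on the unit ball as $\delta\to0$. Lemma 6, with $t=\delta$ and all weights $1$, gives $f=\sum P_i^2$ on the ball, hence as polynomials. So $f$ and therefore $f^*$ are SOS, which contradicts Lemma 1.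

## $(3,9)$ does not have (S): going to second order along $e_0\wedge z\wedge Jz$

Let $\mathbb R^9=\mathbb Re_0\oplus\mathbb C^4$ with $J,\omega$ on $\mathbb C^4$ as before, extended by $0$. Let $\langle\cdot,\cdot\rangle$ also denote the Hermitian products on $\mathbb C^4$ and $\wedge^2_{\mathbb C}\mathbb C^4$ (orthonormal basis $e_a\wedge e_b$, $a<b$; linear in the first slot); the real inner product on $\mathbb C^4$ is its real part.

The direct imitation of $(4,8)$ uses the calibration $e_0^*\wedge\omega$, which equals $1$ exactly at the points $e_0\wedge z\wedge Jz$, $|z|=1$ (this is visible in the computation of Lemma 7 below with $\varepsilon=0$). But nothing goes wrong on this set. A linear function of $e_0\wedge z\wedge Jz$ is a real quadratic form in $z$ that is invariant under $z\mapsto e^{i\theta}z$, that is, a Hermitian form in $z\in\mathbb C^4$, with no decomposability constraint. A nonnegative affine function on the set is therefore, for $|z|=1$, a positive semidefinite Hermitian form, so a sum of terms $|\langle z,v\rangle|^2$.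 For $|z|=1$ and a unitary basis $(w_j)$,
$$|\langle z,v\rangle|^2=|\langle z,v\rangle|^2\,|z|^2=\sum_j\big|\langle z,v\rangle\,\overline{\langle z,w_j\rangle}\big|^2 ,$$
and the real and imaginary parts of $\langle z,v\rangle\overline{\langle z,w_j\rangle}$ are again Hermitian forms. So on this set every nonnegative affine function is a sum of squares of linear ones, and there is no obstruction. The obstruction will come from perturbing $e_0^*\wedge\omega$ and moving off the set at the same time, to second order in a parameter $\varepsilon$.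

### The second-order form $\Phi$

Let $\Lambda:\mathbb C^4\to\wedge^2\mathbb C^4$ be complex-linear and $D'$ a Hermitian form on $\mathbb C^4$. Put
$$\Phi(z,\nu)=|z\wedge\nu|^2-2\,\mathrm{Re}\langle z\wedge\nu,\Lambda(z)\rangle+D'(z),\tag{7}$$
where $z\wedge\nu$ is the complex wedge product. We need real forms that produce the last two terms.

*The form $\varphi$.* In the determinant $dz_a\wedge dz_b\wedge d\bar z_c(\nu,z,Jz)$ the columns are $(\nu_a,\nu_b,\bar\nu_c)$, $(z_a,z_b,\bar z_c)$, $(iz_a,iz_b,-i\bar z_c)$. Subtracting $i$ times the second from the third leaves $(0,0,-2i\bar z_c)$. So the value is $-2i\bar z_c(\nu_az_b-\nu_bz_a)=2i\,\bar z_c(z_a\nu_b-z_b\nu_a)$. Hence, with $\Lambda_{ab}(z)=\sum_c\Lambda_{abc}z_c$, the real form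
$$\varphi=\mathrm{Re}\sum_{a<b,\,c}\frac1{2i}\,\overline{\Lambda_{abc}}\;dz_a\wedge dz_b\wedge d\bar z_c\qquad\text{satisfies}\qquad\varphi(\nu,z,Jz)=\mathrm{Re}\langle z\wedge\nu,\Lambda(z)\rangle .$$

*The form $\rho$.* Write $D'(z)=\langle Sz,z\rangle$ with $S$ Hermitian and put $\rho(u,v)=\mathrm{Re}\langle SJu,v\rangle=-\mathrm{Im}\langle Su,v\rangle$. Since $\langle Sv,u\rangle=\overline{\langle Su,v\rangle}$, $\rho$ is skew, and $\rho(z,Jz)=\mathrm{Re}\langle iSz,iz\rangle=D'(z)$.

Extend $\varphi$ and $\rho$ by $0$ to $\mathbb R^9$ and let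
$$\ell_\varepsilon=e_0^*\wedge\omega+\varepsilon\varphi-\tfrac12\varepsilon^2\,e_0^*\wedge\rho .\tag{8}$$

We will see in (9) that $1-\ell_\varepsilon\approx\frac12\varepsilon^2\Phi(z,\nu)/|z|^2$ at the normalization of $(e_0+\varepsilon\nu)\wedge z\wedge Jz$. So $\Phi\ge0$ is needed for $\ell_\varepsilon\le1+o(\varepsilon^2)$. The next lemma says that it suffices, globally on $G_{3,9}$.

**Lemma 7.** *If $\Phi\ge0$ on $\mathbb C^4\times\mathbb C^4$, there are $C,\varepsilon_0>0$ with $\ell_\varepsilon\le1+C\varepsilon^3$ on $G_{3,9}$ for $0<\varepsilon<\varepsilon_0$.*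

*Proof.* Let $\xi\in G_{3,9}$ with $\ell_\varepsilon(\xi)\ge1$; otherwise there is nothing to show. Constants $C_0,C_1,\dots$ depend only on $\Lambda$ and $D'$.

**Step 1.** This step puts $\xi$ in coordinates. The $3$-plane of $\xi$ meets $\mathbb C^4=e_0^\perp$ in dimension $\ge2$. Take orthonormal $y_1,y_2$ there and a unit vector of the plane orthogonal to both. With a suitable sign it is $\cos\theta\,e_0+\sin\theta\,x$ with $\theta\in[0,\pi/2]$, and $x,y_1,y_2\in\mathbb C^4$ orthonormal over $\mathbb R$. Ordering $y_1,y_2$ suitably, $\xi=(\cos\theta\,e_0+\sin\theta\,x)\wedge y_1\wedge y_2$. Put $z=y_1$ and $y_2=\cos\tau\,Jz+\sin\tau\,y'$ with $\tau\in[0,\pi]$ and $y'$ a unit vector orthogonal to $z,Jz$. Then $\omega(y_1,y_2)=\cos\tau$. With $q=\varphi(x,z,Jz)=\mathrm{Re}\langle z\wedge x,\Lambda(z)\rangle$,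
$$\ell_\varepsilon(\xi)=\cos\tau\big[\cos\theta\,(1-\tfrac12\varepsilon^2D'(z))+\varepsilon\sin\theta\,q\big]+\sin\tau\big[-\tfrac12\varepsilon^2\cos\theta\,\rho(z,y')+\varepsilon\sin\theta\,\varphi(x,z,y')\big].$$
(For $\varepsilon=0$ this is $\cos\theta\cos\tau$, which is $1$ only if $\theta=\tau=0$, that is, $\xi=e_0\wedge z\wedge Jz$.)

**Step 2.** This step shows that $\theta$ and $\tau$ are of order $\varepsilon$. Let $s=\max(\sin\theta,\sin\tau)$. Then $|\ell_\varepsilon(\xi)-\cos\theta\cos\tau|\le C_0(\varepsilon^2+\varepsilon s)$. For small $\varepsilon$ and $\ell_\varepsilon(\xi)\ge1$ this forces $\cos\theta\cos\tau>0$; as $\cos\theta\ge0$, both cosines are positive. Then $\cos\theta\cos\tau\le\min(\cos\theta,\cos\tau)=\sqrt{1-s^2}\le1-\frac12s^2$. From $1\le\ell_\varepsilon(\xi)$ we get $\frac12s^2\le C_0(\varepsilon^2+\varepsilon s)$, so $s\le C_1\varepsilon$. Hence the term with the factor $\sin\tau$ is at most $C_2\varepsilon^3$.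

**Step 3.** This step bounds the first bracket by means of $\Phi\ge0$. Since $q$ is real and $\mathrm{Re}\langle z\wedge qx,\Lambda(z)\rangle=q^2$,
$$0\le\Phi(z,qx)=q^2|z\wedge x|^2-2q^2+D'(z),$$
and $|z\wedge x|\le|z||x|=1$, so $D'(z)\ge q^2(2-|z\wedge x|^2)\ge q^2$. By Cauchy–Schwarz the first bracket is at most
$$\sqrt{(1-\tfrac12\varepsilon^2D')^2+\varepsilon^2q^2}=\sqrt{1-\varepsilon^2(D'-q^2)+\tfrac14\varepsilon^4D'^2}\le\sqrt{1+\tfrac14\varepsilon^4D'^2}\le1+C_3\varepsilon^4 .$$
As $0<\cos\tau\le1$, the first term of $\ell_\varepsilon(\xi)$ is at most $1+C_3\varepsilon^4$. Altogether $\ell_\varepsilon(\xi)\le1+C\varepsilon^3$. $\square$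

### A nonnegative $\Phi_t$ that contains $f^*$ in the limit

For $0<t\le1$ let $\Lambda_{13}(z)=t^{-2}z_4$, $\Lambda_{14}(z)=t^{-3}z_2$, and let all other components of $\Lambda$ be $0$. Let
$$D(z)=|z_1|^2+|z_3|^2+(1+2t^{-2})|z_4|^2+2t^{-3}\mathrm{Re}(z_2\bar z_3),\qquad D'=|\Lambda|^2+D .$$
Then (7) becomes $\Phi=\Phi_t=|z\wedge\nu-\Lambda(z)|^2+D(z)$. The purpose of $\Lambda$ is this. For $z=(1,t^2a,tb,tc)$ the components $13$ and $14$ of $z\wedge\nu=\Lambda(z)$ can be solved for $\nu_3,\nu_4$, and the $34$ component then becomes $ab-c^2$.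

**Lemma 8.** *$\Phi_t\ge0$ on $\mathbb C^4\times\mathbb C^4$.*

*Proof.* We first normalize. For $\lambda,\mu\in\mathbb C$, $\Phi_t(\lambda z,\nu)=|\lambda|^2\Phi_t(z,\nu)$ and $\Phi_t(z,\nu+\mu z)=\Phi_t(z,\nu)$. By density we may assume $z_1\ne0$, hence $z=(1,t^2a,tb,tc)$ with $a,b,c\in\mathbb C$, and $\nu_1=0$. Write $\nu_3=t^{-1}(c+y)$ and $\nu_4=t^{-1}(a+x)$. The components $13,14,34$ of $z\wedge\nu-\Lambda(z)$ are
$$\nu_3-t^{-1}c=t^{-1}y,\qquad\nu_4-t^{-1}a=t^{-1}x,\qquad z_3\nu_4-z_4\nu_3=b(a+x)-c(c+y).$$
Keep only these. With $s=ab-c^2$ and $R=|b|^2+|c|^2$, and since $D(z)=1+t^2R+2|c|^2+2\,\mathrm{Re}(a\bar b)$,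
$$\Phi_t\ge t^{-2}(|x|^2+|y|^2)+|s+bx-cy|^2+1+t^2R+2|c|^2+2\,\mathrm{Re}(a\bar b).$$
Next we show that the first two terms cannot make $s$ cheap. By Cauchy–Schwarz, twice,
$$|s|\le|s+bx-cy|+\sqrt R\,\sqrt{|x|^2+|y|^2}\le\sqrt{1+t^2R}\;\big(|s+bx-cy|^2+t^{-2}(|x|^2+|y|^2)\big)^{1/2}.$$
So the first two terms are together at least $|s|^2/(1+t^2R)$, and with $1+t^2R$ they are at least $2|s|$. Hence
$$\Phi_t\ge2|ab-c^2|+2|c|^2-2|ab|\ge0 .\qquad\square$$

So Lemma 7 applies for each $t$, with a constant $C$ and an $\varepsilon_0$ that depend on $t$.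

### The limits $\varepsilon\to0$ and $t\to0$

Suppose $(3,9)$ has (S), with $U$ analytic near $e_0\wedge e_1\wedge Je_1$. The space $U$ does not depend on $\varepsilon$ or $t$.

**Step 1.** This step pulls $U$ back to coordinates. For $\varsigma=(A,B,r')\in\mathbb C^2\times\mathbb R$ and $n=(n_3,n_4)\in\mathbb R\times\mathbb C$ put
$$z=(1,A,B,r'),\qquad\nu=(0,0,n_3,n_4).$$
Pull $U$ back by the analytic map that sends $(\varsigma,n)$ to the normalization of $(e_0+\nu)\wedge z\wedge Jz$. The result is a finite-dimensional space $U'$ of functions analytic near $0$, say on $\{|\varsigma|<2\varrho,\ |n|<2\eta\}$. Here $\varrho,\eta>0$ depend only on $U'$.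

**Step 2.** This step computes $\ell_\varepsilon$ along the rescaled points. Let $p=(e_0+\varepsilon\nu)\wedge z\wedge Jz$. The vectors $z,Jz$ are orthogonal of length $|z|$, and the squared distance of $\nu$ from their span is $|\nu|^2-|\langle\nu,z\rangle|^2/|z|^2=|z\wedge\nu|^2/|z|^2$. Hence $|p|^2=|z|^4+\varepsilon^2|z|^2|z\wedge\nu|^2$. From (8),
$$\ell_\varepsilon(p)=|z|^2+\varepsilon^2\,\mathrm{Re}\langle z\wedge\nu,\Lambda(z)\rangle-\tfrac12\varepsilon^2D'(z).$$
With $g=|z\wedge\nu|^2/|z|^2$ and $h=\big(\mathrm{Re}\langle z\wedge\nu,\Lambda(z)\rangle-\frac12D'(z)\big)/|z|^2$, which are bounded for $|\varsigma|\le\varrho$, $|n|\le1$ and fixed $t$,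
$$\ell_\varepsilon(p/|p|)=(1+\varepsilon^2h)(1+\varepsilon^2g)^{-1/2}=1+\varepsilon^2(h-\tfrac12g)+O(\varepsilon^4).$$
Therefore, with $C$ the constant of Lemma 7 for the given $t$, uniformly for $|\varsigma|\le\varrho$, $|n|\le1$,
$$2\varepsilon^{-2}\big(1+C\varepsilon^3-\ell_\varepsilon(p/|p|)\big)\longrightarrow g-2h=\frac{\Phi_t(z,\nu)}{|z|^2}\qquad(\varepsilon\to0).\tag{9}$$

**Step 3.** This step passes to the limit $\varepsilon\to0$ in the squares. By Lemma 7 the affine function $1+C\varepsilon^3-\ell_\varepsilon$ is $\ge0$ on $G_{3,9}$ for small $\varepsilon$. By (i) the left side of (9) equals $2\varepsilon^{-2}\sum_iu_{\varepsilon,i}(\varsigma,\varepsilon n)^2$ with at most $\dim U$ terms and $u_{\varepsilon,i}\in U'$. Filter $U'$ by order of vanishing along $n=0$: expand $u(\varsigma,n)$ in powers of the three real coordinates of $n$, with coefficients analytic in $\varsigma$, and let the order $e$ be the least degree with a coefficient that is not identically $0$. The part of degree $e$ is the initial part. As in Lemma 6 there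 is a basis $u_j$ of $U'$, of orders $e_j$, with linearly independent initial parts $Q_j(\varsigma;n)$, homogeneous of degree $e_j$ in $n$. By Taylor's formula in $\varepsilon$, $\varepsilon^{-e_j}u_j(\varsigma,\varepsilon n)\to Q_j$ uniformly on $|\varsigma|\le\varrho$, $|n|\le1$. Write $\sqrt2\,\varepsilon^{-1}u_{\varepsilon,i}(\varsigma,\varepsilon n)=\sum_jc_{ij}(\varepsilon)\,\varepsilon^{-e_j}u_j(\varsigma,\varepsilon n)$. The left sides are uniformly bounded by (9), so the $c_{ij}(\varepsilon)$ are bounded by (F3). A subsequence gives constants $c_{ij}$, which depend on $t$, with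
$$\frac{\Phi_t(z,\nu)}{|z|^2}=\sum_i\Big(\sum_jc_{ij}Q_j(\varsigma;n)\Big)^2\qquad(|\varsigma|\le\varrho).\tag{10}$$
This holds for all $n\in\mathbb R\times\mathbb C$, since for fixed $\varsigma$ both sides are polynomial in $n$.

**Step 4.** This step discards the $Q_j$ of order $\ge2$. The left side of (10) has degree $\le2$ in $n$, and leading parts of squares cannot cancel. So each $\sum_jc_{ij}Q_j$ has degree $\le1$ in $n$, for every $\varsigma$. Its homogeneous parts of degree $\ge2$ vanish identically, and by linear independence of the $Q_j$ we get $c_{ij}=0$ whenever $e_j\ge2$.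

**Step 5.** This step restricts to a locus that depends on $t$, while the space of functions does not. Substitute $n_3=t^{-2}r'$ and $n_4=t^{-3}A$ in (10). A $Q_j$ with $e_j=0$ is unchanged. One with $e_j=1$, say $Q_j=q_3n_3+q_4\,\mathrm{Re}\,n_4+q_5\,\mathrm{Im}\,n_4$ with $q_3,q_4,q_5$ analytic in $\varsigma$, becomes
$$t^{-2}\,r'q_3+t^{-3}\,(\mathrm{Re}A\,q_4+\mathrm{Im}A\,q_5).$$
So all resulting functions lie in the space $U_2$ of analytic functions of $\varsigma$ that is spanned by the $Q_j$ with $e_j=0$ and, for each $j$ with $e_j=1$, the two functions $r'q_3$ and $\mathrm{Re}A\,q_4+\mathrm{Im}A\,q_5$. This space is finite-dimensional and independent of $t$; the powers of $t$ have gone into the coefficients. Thus, for $|\varsigma|\le\varrho$, $\Phi_t/|z|^2$ restricted to this locus is a sum of squares of elements of $U_2$. This is why we needed Step 4 and linearity in $n$.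

**Step 6.** This step lets $t\to0$ and reaches the contradiction. Put $A=t^2a$, $B=tb$, $r'=tr$. Then $z=(1,t^2a,tb,tr)$ and $\nu=(0,0,t^{-1}r,t^{-1}a)$. The components of $z\wedge\nu-\Lambda(z)$ are as follows: $12$ is $0$; $13$ is $t^{-1}r-t^{-2}\,tr=0$; $14$ is $t^{-1}a-t^{-3}\,t^2a=0$; $23$ is $tar$; $24$ is $ta^2$; $34$ is $ab-r^2$. So
$$\Phi_t=|ab-r^2|^2+t^2|a|^2r^2+t^2|a|^4+1+t^2|b|^2+(2+t^2)r^2+2\,\mathrm{Re}(a\bar b),$$
and $|z|^2=1+t^4|a|^2+t^2|b|^2+t^2r^2$. Therefore $\Phi_t/|z|^2\to f^*(a,b,r)$ uniformly on the unit ball. By Step 5, for small $t$ the function $\Phi_t/|z|^2$ is a sum of squares of elements of $U_2$ evaluated at $(t^2a,tb,tr)$. Lemma 6, with weights $2,1,1$ for $A,B,r'$ and with $U_2$ as the space, shows that $f^*$ is a sum of squares of polynomials on the unit ball, hence identically. This contradicts Lemma 1. So $(3,9)$ does not have (S). $\blacksquare$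

## From $(4,8)$ and $(3,9)$ to all pairs in Theorem B(2)

By Lemma 5, for $(4,8)$ and $(3,9)$ no fixed degree $d$ of squares suffices for all calibrations, and the orbitope is not a spectrahedral shadow. Both failures pass from $(k,n)$ to $(k,n+1)$ and to $(k+1,n+1)$ by Lemma 4: a uniform degree $d$ for the larger pair gives the same $d$ for the smaller one, and if the larger orbitope is a spectrahedral shadow, so is the smaller one. From $(4,8)$ we obtain failure for all $4\le k\le n-4$. From $(3,9)$, using only the passage $(k,n)\to(k,n+1)$, we obtain $k=3$, $n\ge9$. The Hodge star, a linear isometry carrying $G_{3,n}$ onto $G_{n-3,n}$, gives $k=n-3$, $n\ge9$. For $n\ge9$ these three ranges together are $3\le k\le n-3$. The case $d=1$ is non-exactness. This proves Theorem B(2). $\blacksquare$
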